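\title{Factors of subcompact spaces need not be subcompact}

\begin{abstract}
A regular space is subcompact if it has a base in which every regular filter base has nonempty intersection. We show in ZFC that a factor of a subcompact product need not be subcompact: there is a zero-dimensional Hausdorff space $X$ that is not subcompact, although its product with the Cantor cube $2^{\mathfrak c}$ is. We also characterize the regular spaces that are factors of subcompact spaces, and we show that $X\times Y$ is not subcompact when the regular space $Y$ has a point of countable character or a nonempty open subspace with a countable $\pi$-base.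
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Subcompactness}

A space $Z$ is \emph{regular} if for every point $z$ and every open $W\ni z$ there is an open $H$ with $z\in H\subseteq\overline H\subseteq W$. All spaces in this paper are regular, and products of regular spaces are regular. We follow de Groot in the next definition.

\begin{definition}\label{def:subcompact}
A nonempty family $\mathcal F$ of nonempty open subsets of a space is a \emph{regular filter base} if for all $F_1,F_2\in\mathcal F$ there is $F_3\in\mathcal F$ with $\overline{F_3}\subseteq F_1\cap F_2$. A regular space $Z$ is \emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\ne\emptyset$ for every regular filter base $\mathcal F\subseteq\mathcal B$. Such a base is said to \emph{witness} subcompactness.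
\end{definition}

The simplest regular filter bases are sequences of nonempty open sets with $\overline{B_{n+1}}\subseteq B_n$ for all $n$; we call them \emph{regular chains}. Subcompactness is thus a nested-set principle, a form of completeness that mentions no metric. The base has to be chosen well. In $(0,1]$ the intervals $(0,1/n)$ form a regular chain with empty intersection, so the base of all open intervals is not a witness, but the base of intervals with compact closure is one, by part (a) of the following proposition. Recall that a space is \emph{Baire} if every countable intersection of dense open sets is dense.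

\begin{proposition}\label{prop:basic}
\begin{enumerate}
\item[(a)] If every point of $Z$ has an open neighborhood with compact closure, then $Z$ is subcompact. In particular, compact regular spaces are subcompact.
\item[(b)] Subcompact spaces are Baire.
\item[(c)] The product of two subcompact spaces is subcompact.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The nonempty open sets with compact closure form a base. If $\mathcal F$ is a regular filter base of such sets, then the closures $\overline F$, $F\in\mathcal F$, are closed compact sets with the finite intersection property, so they have a common point. That point lies in $\bigcap\mathcal F$, because every $F\in\mathcal F$ contains $\overline{F'}$ for some $F'\in\mathcal F$.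

(b) Let $\mathcal B$ be a witness, let $D_0,D_1,\dots$ be dense open sets and let $W$ be a nonempty open set. Choose $B_0\in\mathcal B$ inside $W\cap D_0$ and, by regularity, $B_{n+1}\in\mathcal B$ with $\overline{B_{n+1}}\subseteq B_n\cap D_{n+1}$. A point of $\bigcap_nB_n$ lies in $W\cap\bigcap_nD_n$.

(c) Let $\mathcal A$ and $\mathcal B$ be witnesses for the factors, and let $\mathcal F$ be a regular filter base of boxes $F=A_F\times B_F$ with $A_F\in\mathcal A$, $B_F\in\mathcal B$. If $\overline{F_3}\subseteq F_1\cap F_2$, then $\overline{A_{F_3}}\times\overline{B_{F_3}}\subseteq(A_{F_1}\cap A_{F_2})\times(B_{F_1}\cap B_{F_2})$, and both factors on the left are nonempty. So the sets $A_F$ form a regular filter base in $\mathcal A$, the sets $B_F$ form one in $\mathcal B$, and $\bigcap\mathcal F=\bigcap_FA_F\times\bigcap_FB_F\ne\emptyset$.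
\end{proof}

\subsection*{The question}

Part (c) suggests the converse problem, which is stated as Classical Question~2 in \cite{DRSC}:
\begin{quote}
\emph{Suppose that $Y\neq\emptyset$ and $Z\times Y$ is subcompact. Does it follow that $Z$ is subcompact?}
\end{quote}
One would guess that it does. The factor $Z$ is the image of $Z\times Y$ under a continuous open map, and for Hausdorff $Y$ it is homeomorphic to the closed subspace $Z\times\{y\}$. The properties on either side of subcompactness in Proposition~\ref{prop:basic} do pass to factors. Compactness does, as $Z$ is a continuous image of the product. The Baire property does too: if $D_n\subseteq Z$ are dense open, then so are the sets $D_n\times Y$, and $\bigcap_nD_n$ is the projection of their intersection. For example, $\mathbb Q\times Y$ is never subcompact for $Y\ne\emptyset$, since $\mathbb Q$ is not Baire.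

Nevertheless the answer is no, even when $Y$ is compact Hausdorff.

\subsection*{The example and the results}

Let $C=2^\omega$ be the Cantor set with the metric $d(x,y)=2^{-\min\{i\,:\,x_i\neq y_i\}}$ for $x\ne y$, and let $\mathcal C$ be the family of its nonempty clopen subsets. Let $P$ be the set of all countable partial functions from $C$ to $2=\{0,1\}$, that is, functions $s\colon A\to 2$ with $A\subseteq C$ finite or countably infinite. Functions are identified with their graphs, so $s'\supseteq s$ means that $s'$ extends $s$. Put
\[
X=\{(x,f): x\in C,\ f\colon C\to 2,\ f(x)=0\},
\]
and give $X$ the topology generated by the sets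
\[
[U,s]=\{(x,f)\in X: x\in U,\ f\supseteq s\}\qquad(U\in\mathcal C,\ s\in P).
\]
For a set or cardinal $\kappa$, the Cantor cube $2^\kappa$ carries the product topology; it is compact Hausdorff. As usual $\mathfrak c=|C|$. All proofs are in ZFC.

\begin{theorem}\label{thm:main}
The space $X$ is zero-dimensional and Hausdorff, and
\begin{enumerate}
\item[(i)] $X$ is not subcompact;
\item[(ii)] $X\times2^{\mathfrak c}$ is subcompact.
\end{enumerate}
\end{theorem}

A continuous surjection is \emph{perfect} if it is closed and has compact fibers. By the tube lemma the projection along a compact factor is closed, so $X\times2^{\mathfrak c}\to X$ is perfect and open. Also $(\xi,y')\mapsto(\xi,y)$ is a retraction of $X\times 2^{\mathfrak c}$ onto the closed copy $X\times\{y\}$ of $X$. Hence: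

\begin{corollary}\label{cor:maps}
Subcompactness is not preserved by perfect open maps or by closed retracts.
\end{corollary}

The second factor in Theorem~\ref{thm:main} cannot be small. A point has \emph{countable character} if it has a countable neighborhood base. A \emph{$\pi$-base} of a space is a family of nonempty open sets such that every nonempty open set contains one of them.

\begin{theorem}\label{thm:small}
Let $Y$ be a regular space that has a point of countable character or a nonempty open subspace with a countable $\pi$-base. Then $X\times Y$ is not subcompact. In particular, $X\times2^\kappa$ is not subcompact for $\kappa\le\omega$, while it is subcompact for $\kappa\ge\mathfrak c$.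
\end{theorem}

So under the continuum hypothesis, $X\times2^\kappa$ is subcompact if and only if $\kappa$ is uncountable.

What a factor does inherit can be described exactly. A \emph{directed-complete system} (Definition~\ref{def:system}) is an indexed base together with an abstract transitive relation on the indices, which takes over the role of the relation $\overline{B'}\subseteq B$.

\begin{theorem}\label{thm:class}
For a regular space $Z$ the following are equivalent:
\begin{enumerate}
\item[(a)] $Z\times Y$ is subcompact for some nonempty regular space $Y$;
\item[(b)] $Z\times2^\kappa$ is subcompact for some cardinal $\kappa$;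
\item[(c)] $Z$ has a directed-complete system.
\end{enumerate}
\end{theorem}

The idea behind all three theorems is a matter of memory. A basic set $[U,s]$ forbids countably many values of the first coordinate, and a shrinking family of basic sets can steer clear of them only finitely many at a time, following a schedule (Section~\ref{sec:space}). An open subset of $X$ does not record a schedule, and every base can be led into a trap (Section~\ref{sec:negative}). A basic open subset of $Z\times2^\kappa$ does carry a record, namely the finite set of coordinates that it restricts (Section~\ref{sec:systems}), and $\mathfrak c$ coordinates suffice to record the schedules that $X$ needs (Section~\ref{sec:positive}).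

\section{The space $X$ and its finite-support version}\label{sec:space}

We use three facts about $\mathcal C$. A \emph{cylinder} is the set of all $x\in C$ that begin with a given finite word; cylinders are clopen copies of $C$ and form a base. By compactness, every clopen set is a finite union of cylinders, so $\mathcal C$ is countable. Every member of $\mathcal C$ is compact, and it is uncountable because it contains a cylinder. About $P$ we use one fact: the union of an increasing sequence $p_0\subseteq p_1\subseteq\cdots$ in $P$ belongs to $P$.

\begin{lemma}\label{lem:space}
The sets $[U,s]$ are nonempty and clopen and form a base of $X$, and $X$ is Hausdorff; in particular $X$ is regular. Moreover, $[U',s']\subseteq[U,s]$ if and only if $U'\subseteq U$ and $s'\supseteq s$.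
\end{lemma}

\begin{proof}
If $(x,f)\in[U,s]\cap[U',s']$, then $s\cup s'\subseteq f$ is a countable partial function and $(x,f)\in[U\cap U',s\cup s']\subseteq[U,s]\cap[U',s']$. Also $X=[C,\emptyset]$. So these sets form a base. To find a point of $[U,s]$, take $x$ in the uncountable set $U\setminus\operatorname{dom}s$ and extend $s$ by $0$.

Let $(x,f)\notin[U,s]$. If $x\notin U$, then $[C\setminus U,\emptyset]$ is a neighborhood of $(x,f)$ missing $[U,s]$. Otherwise $f(z)\neq s(z)$ for some $z\in\operatorname{dom}s$, and $[C,\{(z,f(z))\}]$ is such a neighborhood. So $[U,s]$ is closed. Points $(x,f)$ and $(x',f')$ with $x\ne x'$ are separated by $[U,\emptyset]$ and $[C\setminus U,\emptyset]$ for a clopen $U$ with $x\in U\not\ni x'$; if $f(z)\ne f'(z)$, they are separated by $[C,\{(z,0)\}]$ and $[C,\{(z,1)\}]$. A space with a clopen base is regular.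

The inclusion holds if $U'\subseteq U$ and $s'\supseteq s$. If $U'\not\subseteq U$, then $[U'\setminus U,s']$ is a nonempty subset of $[U',s']$ disjoint from $[U,s]$. If $s'\not\supseteq s$, take $z\in\operatorname{dom}s$ with $(z,s(z))\notin s'$; then $s''=s'\cup\{(z,1-s(z))\}$ is a function, and $[U',s'']$ is a nonempty subset of $[U',s']$ disjoint from $[U,s]$.
\end{proof}

If $(x,f)\in[U,s]$, then $f(x)=0$ and $f\supseteq s$, so $x\notin s^{-1}(1)$. We call the points of $s^{-1}(1)$ \emph{forbidden by $s$}. They are the only obstacle to completeness, and the base of all sets $[U,s]$ runs into it at once: if $x\in C$ and $U_n$ is the cylinder of length $n$ around $x$, then the clopen sets $[U_n,\{(x,1)\}]$ form a regular chain with empty intersection, since a common point would have first coordinate $x$, which is forbidden. The natural repair is to admit only sets $[U,s]$ in which $U$ contains no forbidden point. It works when supports are finite.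

\begin{example}\label{ex:finite}
Let $X_{\mathrm{fin}}$ be the set $X$ with the coarser topology generated by the sets $[U,s]$ with $s$ finite. Lemma~\ref{lem:space} and its proof hold for $X_{\mathrm{fin}}$. Let $\mathcal B_0$ consist of the sets $[U,s]$ with $s$ finite and $U\cap s^{-1}(1)=\emptyset$. This is a base: if $(x,f)\in[U,s]$, then $x$ is not in the finite set $s^{-1}(1)$, and we shrink $U$ to a clopen neighborhood of $x$ that misses it. Let $\{[U_i,s_i]\}_{i}$ be a regular filter base in $\mathcal B_0$. By the inclusion criterion, the compact sets $U_i$ have the finite intersection property and any two $s_i$ have a common extension. Take $x\in\bigcap_iU_i$, and let $f$ be the extension of $\bigcup_is_i$ by $0$. No $s_i$ forbids $x$, since $x\in U_i$. Hence $f(x)=0$ and $(x,f)\in\bigcap_i[U_i,s_i]$. So $X_{\mathrm{fin}}$ is subcompact.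
\end{example}

In $X$ the repair fails. Let $s$ be the constant function $1$ on a countable dense set $A\subseteq C$. If $[U',s']\subseteq[C,s]$, then $s'$ forbids all of $A$, and $A$ meets $U'$. So the open set $[C,s]$ contains no set $[U',s']$ with $U'$ free of forbidden points. A family shrinking inside $[C,s]$ has to avoid the points of $A$ gradually.

\section{Every base of $X$ can be trapped}\label{sec:negative}

\subsection*{From a base to a response rule}

Let $\mathcal B$ be any base of $X$ consisting of nonempty open sets. We know nothing about the shape of its members, so we sandwich them between basic sets. For $(V,p)\in\mathcal C\times P$ choose $B(V,p)\in\mathcal B$ inside $[V,p]$ and then a basic set inside $B(V,p)$: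
\begin{equation}\label{eq:sandwich}
[U,r]\subseteq B(V,p)\subseteq[V,p].
\end{equation}
By Lemma~\ref{lem:space}, $U\subseteq V$ and $r\supseteq p$. We call $R(V,p)=(U,r)$ the \emph{response} to the \emph{move} $(V,p)$. Suppose that we find moves $(V_n,p_n)$ with responses $(U_n,r_n)$ such that
\begin{equation}\label{eq:trap}
V_{n+1}\subseteq U_n,\qquad p_{n+1}\supseteq r_n\quad(n\in\omega),\qquad\text{and}\qquad\bigcap_n[V_n,p_n]=\emptyset .
\end{equation}
Put $B_n=B(V_n,p_n)$. Since basic sets are closed, \eqref{eq:sandwich} gives
\[
\overline{B_{n+1}}\subseteq[V_{n+1},p_{n+1}]\subseteq[U_n,r_n]\subseteq B_n ,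
\]
so the $B_n$ form a regular chain in $\mathcal B$ with empty intersection. Thus Theorem~\ref{thm:main}(i) follows once we show that every response rule admits a sequence satisfying \eqref{eq:trap}.

We want the sets $V_n$ to shrink to a point $x$ that is forbidden by some $p_n$. The difficulty is circular. If we fix $x$ first and forbid it, the response $U_n$ depends on $p_n$ and may omit $x$. If we let the sets shrink first, then $x$ is known only in the limit, when it is too late to forbid it. The way out is to make the component $U$ of the response independent of $p$. It takes only countably many values, while $P$ is closed under countable increasing unions, and this forces $U$ to stabilize in the following sense.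

\subsection*{Stabilization}

Call a set $D\subseteq P$ \emph{cofinal above $q$} if every $q'\supseteq q$ in $P$ has an extension in $D$. A set that is cofinal above $q$ is cofinal above every extension of $q$.

\begin{lemma}\label{lem:stab}
Let $J$ and $K$ be nonempty countable sets and let $\varphi\colon J\times P\to K$ be any function. There are $q_*\in P$ and $g\colon J\to K$ such that for every $j\in J$ the set $\{r\in P:\varphi(j,r)=g(j)\}$ is cofinal above $q_*$.
\end{lemma}

\begin{proof}
First fix $j\in J$ and $p\in P$. We claim that there are $q\supseteq p$ and $k\in K$ such that $\{r:\varphi(j,r)=k\}$ is cofinal above $q$. Suppose not, and list $K=\{k_0,k_1,\dots\}$, with repetitions if $K$ is finite. Put $p_0=p$. Given $p_n\supseteq p$, the set $\{r:\varphi(j,r)=k_n\}$ is not cofinal above $p_n$, so there is $p_{n+1}\supseteq p_n$ such that no $r\supseteq p_{n+1}$ has $\varphi(j,r)=k_n$. Then $p_\omega=\bigcup_np_n\in P$ extends every $p_{n+1}$, so $\varphi(j,p_\omega)\neq k_n$ for all $n$, which is absurd.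

Now list $J=\{j_0,j_1,\dots\}$, each element once, and put $q_0=\emptyset$. Given $q_n$, apply the claim to $j_n$ and $q_n$ to get $q_{n+1}\supseteq q_n$ and a value $g(j_n)\in K$. Then $q_*=\bigcup_nq_n\in P$ extends every $q_{n+1}$, so it works for every $j_n$.
\end{proof}

\begin{remark}\label{rem:stab}
Both countability features are needed. If $K=P$ and $\varphi(j,p)=p$, then no fiber $\{k\}$ is cofinal above any $q$: extend $q$ to a point outside $\operatorname{dom}k$. If $P$ is replaced by the finite partial functions, let $\varphi(V,p)$ be a member of $\mathcal C$ inside $V\setminus p^{-1}(1)$, as in Example~\ref{ex:finite}. Given $U$ and $q$, pick $z\in U\setminus\operatorname{dom}q$; no extension $r$ of $q\cup\{(z,1)\}$ has $\varphi(V,r)=U$. This is where the proof below breaks down for $X_{\mathrm{fin}}$.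
\end{remark}

\subsection*{The trap}

For Theorem~\ref{thm:small} we let moves and responses carry a \emph{tag} from a countable set $T$, where the tag of each response is passed on to the next move. For Theorem~\ref{thm:main}(i), $T$ is a single point and the tags can be ignored.

\begin{lemma}\label{lem:trap}
Let $T$ be a nonempty countable set, and let $R$ assign to each $(V,t,p)\in\mathcal C\times T\times P$ a triple $R(V,t,p)=(U,t',r)\in\mathcal C\times T\times P$ with $U\subseteq V$ and $r\supseteq p$. Then there are $V_n,U_n\in\mathcal C$, $t_n\in T$ and $p_n,r_n\in P$ $(n\in\omega)$ such that $R(V_n,t_n,p_n)=(U_n,t_{n+1},r_n)$ for all $n$ and \eqref{eq:trap} holds.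
\end{lemma}

\begin{proof}
Let $\varphi((V,t),p)\in\mathcal C\times T$ be the pair of the first two components of $R(V,t,p)$. Lemma~\ref{lem:stab} with $J=K=\mathcal C\times T$ gives $q_*$ and $g$. Write $g_1(V,t)$ for the first component of $g(V,t)$. A cofinal set is nonempty, so $g(V,t)=\varphi((V,t),p)$ for some $p$, and therefore $g_1(V,t)\subseteq V$.

\emph{Choice of the limit point.} We need a point that lies in $g_1(V,t)$ for arbitrarily small $V$, whatever the tag, and that we are still free to forbid. For $t\in T$ and $k\in\omega$ let
\[
D_{t,k}=\bigcup\{g_1(V,t):V\in\mathcal C,\ \operatorname{diam}V<2^{-k}\}.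
\]
This set is open. It is dense, because every nonempty open $W\subseteq C$ contains a cylinder $V$ of diameter less than $2^{-k}$, and $\emptyset\ne g_1(V,t)\subseteq V\subseteq W$. The sets $C\setminus\{z\}$, $z\in\operatorname{dom}q_*$, are dense open as well, since $C$ has no isolated points. These are countably many dense open sets and $C$ is Baire by Proposition~\ref{prop:basic}(a),(b). So there is a point $x\notin\operatorname{dom}q_*$ that lies in every $D_{t,k}$.

\emph{The recursion.} Put $U_{-1}=C$ and $r_{-1}=q_*\cup\{(x,1)\}$, which is a function because $x\notin\operatorname{dom}q_*$, and let $t_0\in T$ be arbitrary. Suppose that $U_{n-1}\ni x$, $t_n$, and $r_{n-1}\supseteq r_{-1}$ are given. Choose $k\ge n$ such that the ball of radius $2^{-k}$ about $x$ lies in $U_{n-1}$. As $x\in D_{t_n,k}$, there is $V_n\in\mathcal C$ with $\operatorname{diam}V_n<2^{-k}$ and $x\in g_1(V_n,t_n)\subseteq V_n$; then $V_n$ lies in that ball, so $V_n\subseteq U_{n-1}$. As $r_{n-1}\supseteq q_*$, there is $p_n\supseteq r_{n-1}$ with $\varphi((V_n,t_n),p_n)=g(V_n,t_n)$. Let $(U_n,t_{n+1},r_n)=R(V_n,t_n,p_n)$. Then $U_n=g_1(V_n,t_n)\ni x$ and $r_n\supseteq p_n\supseteq r_{-1}$, so the recursion continues.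 The point is that the response $U_n$ contains $x$ although $p_n$ forbids $x$: the value $g_1(V_n,t_n)$ was fixed before $x$ was chosen, and it can be forced above every extension of $q_*$.

\emph{Empty intersection.} If $(z,f)\in\bigcap_n[V_n,p_n]$, then $z=x$, because $x,z\in V_n$ and $\operatorname{diam}V_n<2^{-n}$, and $f\supseteq p_0\supseteq\{(x,1)\}$. So $f(z)=1$, contradicting $(z,f)\in X$.
\end{proof}

With $T$ a single point, Lemma~\ref{lem:trap} provides the sequence \eqref{eq:trap} for the response rule of an arbitrary base $\mathcal B$. This proves Theorem~\ref{thm:main}(i).

\subsection*{Products with small factors}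

In $X\times Y$ the chain has to be regular in the second coordinate too. The tags keep track of that coordinate, so they must range over a countable family of open sets that suffices to continue the construction. Both hypotheses of Theorem~\ref{thm:small} provide one.

\begin{proposition}\label{prop:small}
Let $Y$ be regular. Suppose that there are a nonempty set $S\subseteq Y$ and a nonempty countable family $\mathcal O$ of open subsets of $Y$, each meeting $S$, such that every open set meeting $S$ contains a member of $\mathcal O$. Then $X\times Y$ is not subcompact.
\end{proposition}

\begin{proof}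
Let $\mathcal B$ be a base of nonempty open sets for $X\times Y$. We define a response rule with tags in $T=\mathcal O$. Given $(V,O,p)\in\mathcal C\times\mathcal O\times P$, choose $\xi\in[V,p]$, $y\in O\cap S$, and $B(V,O,p)\in\mathcal B$ with $(\xi,y)\in B(V,O,p)\subseteq[V,p]\times O$. Choose a box $[U,r]\times H$, with $H$ open in $Y$, that contains $(\xi,y)$ and is contained in $B(V,O,p)$. Then $[U,r]\subseteq[V,p]$, so $U\subseteq V$ and $r\supseteq p$ by Lemma~\ref{lem:space}. By regularity of $Y$ there is an open $H'\ni y$ with $\overline{H'}\subseteq H$; it meets $S$, so it contains some $O'\in\mathcal O$. Put $R(V,O,p)=(U,O',r)$. Then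
\begin{equation}\label{eq:sandwich2}
[U,r]\times\overline{O'}\subseteq B(V,O,p)\subseteq[V,p]\times O .
\end{equation}
Take sequences as in Lemma~\ref{lem:trap}, with tags $O_n$, and let $B_n=B(V_n,O_n,p_n)$. The right inclusion of \eqref{eq:sandwich2} at stage $n+1$ and the left inclusion at stage $n$ give
\[
\overline{B_{n+1}}\subseteq[V_{n+1},p_{n+1}]\times\overline{O_{n+1}}\subseteq[U_n,r_n]\times\overline{O_{n+1}}\subseteq B_n .
\]
So the $B_n$ form a regular chain in $\mathcal B$, and $\bigcap_nB_n\subseteq\bigcap_n[V_n,p_n]\times Y=\emptyset$.
\end{proof}

If $y\in Y$ has countable character, apply the proposition with $S=\{y\}$ and $\mathcal O$ a countable base of open neighborhoods of $y$. If $S$ is a nonempty open subspace with a countable $\pi$-base $\mathcal O$, then the members of $\mathcal O$ are open in $Y$, and for an open $W$ meeting $S$ the set $W\cap S$ contains one of them. For $\kappa\le\omega$ the cube $2^\kappa$ is second countable, so all its points have countable character. This proves the negative statements of Theorem~\ref{thm:small}. The countability of $\mathcal O$ entered twice, in Lemma~\ref{lem:stab} and in the Baire category argument; Theorem~\ref{thm:main}(ii) shows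 that some such hypothesis on $Y$ is necessary.

\section{Directed-complete systems}\label{sec:systems}

\subsection*{What a factor inherits}

Let $\mathcal B$ witness that $Z\times Y$ is subcompact, and fix $y\in Y$. The slices $B_y=\{z:(z,y)\in B\}$ form a base of $Z$, but a regular filter base of slices need not come from a regular filter base in $\mathcal B$: the inclusion $\overline{B'_y}\subseteq B_y$ says nothing about $B'$ and $B$ away from $Z\times\{y\}$. What we can do is keep the members of $\mathcal B$ as \emph{names} for their slices, and keep the relation $\overline{B'}\subseteq B$ as a relation between names. This leads to the following definition. For a binary relation $\ll$ on a set $Q$, a subset $D\subseteq Q$ is \emph{$\ll$-directed} if it is nonempty and for all $q,r\in D$, equal or not, there is $t\in D$ with $q\ll t$ and $r\ll t$.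

\begin{definition}\label{def:system}
A \emph{directed-complete system} for a space $Z$ is a triple $(Q,\ll,\beta)$, where $Q$ is a set, whose elements we call \emph{tokens}, $\ll$ is a binary relation on $Q$, and $\beta$ assigns to each $q\in Q$ a nonempty open set $\beta(q)\subseteq Z$, such that
\begin{enumerate}
\item[(D1)] $\{\beta(q):q\in Q\}$ is a base of $Z$;
\item[(D2)] $\ll$ is transitive;
\item[(D3)] $q\ll r$ implies $\beta(r)\subseteq\beta(q)$;
\item[(D4)] for each $z\in Z$ the set $Q_z=\{q\in Q:z\in\beta(q)\}$ is $\ll$-directed;
\item[(D5)] $\bigcap_{q\in D}\beta(q)\neq\emptyset$ for every $\ll$-directed set $D\subseteq Q$.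
\end{enumerate}
\end{definition}

The map $\beta$ need not be injective, and $\ll$ need not be determined by the sets $\beta(q)$; a token may carry more information than the open set it names. Conditions of this type characterize domain representability in the work of Fleissner and Yengulalp \cite{FY}; we do not use that connection.

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(c)} in Theorem~\ref{thm:class}]
Let $\mathcal B$ witness that $Z\times Y$ is subcompact, fix $y\in Y$, and let $\pi\colon Z\times Y\to Z$ be the projection. Let $Q=\{B\in\mathcal B:B_y\neq\emptyset\}$ and $\beta(B)=B_y$, a nonempty open set with $\beta(B)\subseteq\pi(B)$. A regular filter base in $\mathcal B$ has a common point, but this point need not lie on $Z\times\{y\}$, so its first coordinate need not lie in the slices. A second clause in the definition of $\ll$ takes care of this: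
\[
B\ll B'\iff\overline{B'}\subseteq B\ \text{ and }\ \pi(B')\subseteq\beta(B).
\]

(D1) If $z\in W$ with $W\subseteq Z$ open, take $B\in\mathcal B$ with $(z,y)\in B\subseteq W\times Y$. Then $B\in Q$ and $z\in\beta(B)\subseteq W$.

(D2) If $B\ll B'\ll B''$, then $\overline{B''}\subseteq B'\subseteq B$ and $\pi(B'')\subseteq\beta(B')\subseteq\pi(B')\subseteq\beta(B)$.

(D3) If $B\ll B'$, then $\beta(B')\subseteq\pi(B')\subseteq\beta(B)$.

(D4) The set $Q_z$ is nonempty by (D1). Let $B,B'\in Q_z$. The set $G=B\cap B'\cap\bigl((\beta(B)\cap\beta(B'))\times Y\bigr)$ is open and contains $(z,y)$. As $Z\times Y$ is regular, there is $B''\in\mathcal B$ with $(z,y)\in B''$ and $\overline{B''}\subseteq G$. Then $B''\in Q_z$, $\overline{B''}\subseteq B\cap B'$ and $\pi(B'')\subseteq\beta(B)\cap\beta(B')$, that is, $B\ll B''$ and $B'\ll B''$.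

(D5) A $\ll$-directed set $D$ is a regular filter base in $\mathcal B$, so there is a point $(z,y')\in\bigcap D$. For $B\in D$ pick $B'\in D$ with $B\ll B'$; then $z\in\pi(B')\subseteq\beta(B)$. So $z\in\bigcap_{B\in D}\beta(B)$.
\end{proof}

When $Y$ is a point, this system consists of $Q=\mathcal B$, the identity map $\beta$, and the relation $\overline{B'}\subseteq B$. So a witness of subcompactness is a directed-complete system of a special kind.

\subsection*{The Cantor cube as a memory}

Conversely, let $(Q,\ll,\beta)$ be a system for $Z$. We look for a base of $Z\times 2^Q$ in which inclusion of sets forces $\ll$ between tokens. For a finite partial function $\sigma$ from $Q$ to $2$ let $[\sigma]=\{y\in2^Q:y\supseteq\sigma\}$; these sets form a base of $2^Q$, and $[\sigma']\subseteq[\sigma]$ if and only if $\sigma'\supseteq\sigma$. An inclusion $\beta(q')\times[\sigma']\subseteq\beta(q)\times[\sigma]$ therefore implies $\operatorname{dom}\sigma\subseteq\operatorname{dom}\sigma'$. If we insist that $q\in\operatorname{dom}\sigma$, the smaller box remembers the token $q$, and we may require of every box that its own token be $\gg$ the tokens it remembers. This cannot be required for all of them.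 In a base, $\operatorname{dom}\sigma$ must be allowed to contain any prescribed finite set, including tokens $r$ with $\beta(q)\not\subseteq\beta(r)$, for which $r\ll q$ is impossible by (D3). We exempt exactly those. Call a pair $(q,\sigma)$ \emph{admissible} if $q\in\operatorname{dom}\sigma$ and
\begin{equation}\label{eq:star}
\text{for every }r\in\operatorname{dom}\sigma\setminus\{q\}:\qquad r\ll q\quad\text{or}\quad\beta(q)\not\subseteq\beta(r).
\end{equation}
The values of $\sigma$ play no role here, only its domain. In the smallest case, let $q\neq q'$ be two names of the same open set $W$ with $q\not\ll q'$. In $Z$ they cannot be told apart. But if $(q,\sigma)$ and $(q',\sigma')$ are admissible, then $W\times[\sigma']\not\subseteq W\times[\sigma]$: the inclusion would put $q$ into $\operatorname{dom}\sigma'$, where it violates \eqref{eq:star}.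

\begin{proposition}\label{prop:cube}
If a regular space $Z$ has a directed-complete system $(Q,\ll,\beta)$, then $Z\times2^Q$ is subcompact.
\end{proposition}

\begin{proof}
The space $Z\times 2^Q$ is regular. Let $\mathcal A$ be the family of all sets $\beta(q)\times[\sigma]$ with $(q,\sigma)$ admissible.

\emph{$\mathcal A$ is a base.} Let $(z,y)\in W\times[y{\restriction}b]$ with $W\subseteq Z$ open and $b\subseteq Q$ finite. By (D1) there is $q_0\in Q_z$ with $\beta(q_0)\subseteq W$. List $b\cap Q_z=\{r_1,\dots,r_m\}$, where $m\ge0$. By (D4) choose $t_0\in Q_z$ with $q_0\ll t_0$, and $t_i\in Q_z$ with $t_{i-1}\ll t_i$ and $r_i\ll t_i$ for $1\le i\le m$. By (D2) the token $q=t_m\in Q_z$ satisfies $q_0\ll q$ and $r_i\ll q$ for all $i$. Let $\sigma=y{\restriction}(b\cup\{q\})$, and let $r\in b\setminus\{q\}$. If $r\in Q_z$, then $r\ll q$; if $r\notin Q_z$, then $z\in\beta(q)\setminus\beta(r)$. So $(q,\sigma)$ is admissible, and $(z,y)\in\beta(q)\times[\sigma]\subseteq W\times[y{\restriction}b]$ by (D3).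

\emph{Inclusion forces $\ll$.} Let $\mathcal F\subseteq\mathcal A$ be a regular filter base, and for each $F\in\mathcal F$ fix an admissible pair with $F=\beta(q_F)\times[\sigma_F]$. Write $q\preceq r$ for ``$q\ll r$ or $q=r$''; this relation is reflexive and, by (D2), transitive. Let $F'\subseteq F$ be members of $\mathcal F$. All factors are nonempty, so $\beta(q_{F'})\subseteq\beta(q_F)$ and $\sigma_{F'}\supseteq\sigma_F$. Then $q_F\in\operatorname{dom}\sigma_{F'}$, and if $q_F\neq q_{F'}$, the second alternative of \eqref{eq:star} is excluded, so $q_F\ll q_{F'}$. Thus $q_F\preceq q_{F'}$. Any two members of $\mathcal F$ contain a third, so $D=\{q_F:F\in\mathcal F\}$ is $\preceq$-directed.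

\emph{The first coordinate.} Axiom (D5) concerns $\ll$, not $\preceq$, so we distinguish two cases. If some $m\in D$ satisfies $q\preceq m$ for all $q\in D$, then $\bigcap_{q\in D}\beta(q)=\beta(m)\neq\emptyset$ by (D3). Otherwise $D$ is $\ll$-directed. Indeed, given $q_1,q_2\in D$, take $m\in D$ with $q_1,q_2\preceq m$, then $q_3\in D$ with $q_3\not\preceq m$, then $m'\in D$ with $m,q_3\preceq m'$. Since $q_3\preceq m'$, we have $m'\neq m$, so $m\ll m'$ and hence $q_1,q_2\ll m'$. Now (D5) gives $\bigcap_{q\in D}\beta(q)\neq\emptyset$.

\emph{The second coordinate.} Any two functions $\sigma_F,\sigma_{F'}$ have a common extension $\sigma_{F''}$, so $\bigcup_F\sigma_F$ is a function, and any extension of it to $Q$ lies in $\bigcap_F[\sigma_F]$. Hence $\bigcap\mathcal F=\bigcap_F\beta(q_F)\times\bigcap_F[\sigma_F]\neq\emptyset$.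
\end{proof}

The proof used only that any two members of $\mathcal F$ contain a third, not the closures; regularity of $Z$ serves only to make the product regular.

Proposition~\ref{prop:cube} gives (c)$\Rightarrow$(b) in Theorem~\ref{thm:class}, with $\kappa=|Q|$, and (b)$\Rightarrow$(a) holds because $2^\kappa$ is nonempty and regular. This completes the proof of Theorem~\ref{thm:class}. So a directed-complete system is all that can be extracted from being a factor of a subcompact space.

\section{Schedules: a directed-complete system for $X$}\label{sec:positive}

In Example~\ref{ex:finite} all forbidden points could be removed from $U$ at once. In $X$ we remove them finitely many at a time. A \emph{schedule} for $s\in P$ is a sequence $E=(E_k)_{k\in\omega}$ of finite sets with $E_0\subseteq E_1\subseteq\cdots$ and $\bigcup_kE_k=s^{-1}(1)$; think of $E_k$ as the set of forbidden points that are due for removal by time $k$. A token is a basic set with a schedule and a clock that shows the present time: let $Q$ be the set of all $q=(U,s,E,n)$ with $U\in\mathcal C$, $s\in P$, $E$ a schedule for $s$, $n\in\omega$, and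
\[
U\cap E_n=\emptyset .
\]
Put $\beta(q)=[U,s]$, and define
\[
(U,s,E,n)\ll(U',s',E',n')\iff U'\subseteq U,\quad s'\supseteq s,\quad n'>n,\quad E_k\subseteq E'_k\ \text{ for all }k .
\]
So the basic set shrinks, the clock advances, and no deadline is postponed.

\begin{example}\label{ex:clock}
Return to the bad chain $[U_n,s]$ of Section~\ref{sec:space}, where $s=\{(x,1)\}$ and $U_n$ is the cylinder of length $n$ around $x$. Let $E^n$ be the schedule with $E^n_k=\emptyset$ for $k\le n$ and $E^n_k=\{x\}$ for $k>n$. The tokens $(U_n,s,E^0,0)$ name the chain with a fixed schedule and a stopped clock; the clause $n'>n$ prevents them from being $\ll$-related. The tokens $(U_n,s,E^n,n)$ name it with a running clock, but the deadline for $x$ keeps being postponed: $E^n_{n+1}=\{x\}\not\subseteq\emptyset=E^{n+1}_{n+1}$, so the last clause fails. Without either clause, one of these two sequences would be directed and (D5) would be false.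
\end{example}

\begin{proposition}\label{prop:Xsystem}
The triple $(Q,\ll,\beta)$ is a directed-complete system for $X$, and $|Q|=\mathfrak c$.
\end{proposition}

\begin{proof}
There are at most $\mathfrak c^\omega=\mathfrak c$ countable subsets of $C\times2$ and at most $\mathfrak c^\omega$ sequences of finite subsets of $C$, so $|Q|\le\mathfrak c$. The tokens $(C,\{(z,0)\},(\emptyset,\emptyset,\dots),0)$, $z\in C$, show that $|Q|\ge\mathfrak c$. The sets $\beta(q)$ are nonempty and open by Lemma~\ref{lem:space}. Each of the four clauses defining $\ll$ is transitive, which gives (D2), and the first two give (D3).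

(D1) Given $U$ and $s$, enumerate the countable set $s^{-1}(1)$ and let $E_k$ consist of its first $k$ elements (all of them, if there are fewer than $k$). Then $E_0=\emptyset$, so $(U,s,E,0)\in Q$ is a name of $[U,s]$. Thus $\beta(Q)$ is the base of all sets $[U,s]$.

(D4) Let $(x,f)\in\beta(q)\cap\beta(q')$ with $q=(U,s,E,n)$ and $q'=(U',s',E',n')$. Put $s''=s\cup s'\subseteq f$, $E''_k=E_k\cup E'_k$ and $n''=\max(n,n')+1$. Then $E''$ is a schedule for $s''$; here it matters that a schedule is a sequence of finite sets rather than an enumeration, so that two schedules can be merged without postponing any deadline. Since $f(x)=0$ and $f\supseteq s''$, the point $x$ is not forbidden by $s''$, so it lies in the open set $(U\cap U')\setminus E''_{n''}$. Choose a clopen $U''$ with $x\in U''\subseteq(U\cap U')\setminus E''_{n''}$. Then $q''=(U'',s'',E'',n'')\in Q$, $(x,f)\in\beta(q'')$, and $q,q'\ll q''$.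

(D5) Let $D$ be $\ll$-directed, and write $q=(U_q,s_q,E^q,n_q)$ for $q\in D$. By directedness and (D2), finitely many members of $D$ have a common $\ll$-successor $t\in D$, and $U_t$ lies in each of their first components. So the compact sets $U_q$ have the finite intersection property, and there is $x\in\bigcap_{q\in D}U_q$. Any two $s_q$ have a common extension, so $h=\bigcup_{q\in D}s_q$ is a function. We claim that no $s_q$ forbids $x$. Otherwise $x\in E^q_k$ for some $q\in D$ and $k\in\omega$. Every member of $D$ has a $\ll$-successor in $D$, so there is a chain $q\ll r_1\ll\cdots\ll r_{k+1}=r$ in $D$. Then $q\ll r$ and $n_r>k$, so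
\[
x\in E^q_k\subseteq E^r_k\subseteq E^r_{n_r},
\]
which contradicts $x\in U_r$ and $U_r\cap E^r_{n_r}=\emptyset$. Hence the extension $f$ of $h$ by $0$ satisfies $f(x)=0$, so $(x,f)\in X$ and $(x,f)\in[U_q,s_q]$ for all $q\in D$.
\end{proof}

By Propositions~\ref{prop:cube} and~\ref{prop:Xsystem}, the space $X\times2^Q\cong X\times2^{\mathfrak c}$ is subcompact. This proves Theorem~\ref{thm:main}(ii); with Lemma~\ref{lem:space} and Section~\ref{sec:negative}, the proof of Theorem~\ref{thm:main} is complete, and the question of Section~\ref{sec:intro} has a negative answer. In the terms of Theorem~\ref{thm:class}, having a directed-complete system is strictly weaker than being subcompact.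

Finally let $\kappa\ge\mathfrak c$. Then $\mathfrak c+\kappa=\kappa$, so $X\times2^\kappa\cong(X\times2^{\mathfrak c})\times2^\kappa$. The first factor is subcompact by Theorem~\ref{thm:main}(ii) and the second by Proposition~\ref{prop:basic}(a), so the product is subcompact by Proposition~\ref{prop:basic}(c). This is the remaining statement of Theorem~\ref{thm:small}.

\begin{thebibliography}{9}

\bibitem{DRSC}
\emph{Domain representable spaces and completeness},
\texttt{http://topology.auburn.edu/tp/reprints/v34/tp34017.pdf}.

\bibitem{FY}
Fleissner and Yengulalp, \emph{From subcompact to domain representable}.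

\end{thebibliography}
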